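# One-sided insertion-deletion systems cannot generate $\{a^nb^n : n\ge 1\}$

## A first guess, tested on three small systems

Take a finite stock of starting words. At each moment we may insert one letter into the current word, or delete one letter from it. Whether this is allowed at a given place depends only on the few letters immediately to the left of that place. We may use auxiliary letters, and at the end we keep the words that contain none of them. The number of letters we may look at is bounded, but the bound may be as large as we like. Can every recursively enumerable language be produced in this way?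

The first guess is "no", for the following reason. Cut the word somewhere. Nothing to the left of the cut ever looks across it, so the left half is blind. The right half looks across the cut, but sees only a bounded suffix of the left half. So the right half should know only finitely much about the left half, as in a finite automaton, and a language like $\{a^nb^n: n\ge1\}$ should be out of reach.

The "no" and the witness $\{a^nb^n\}$ will turn out to be right. The reason, as just stated, is wrong. Before testing it, we fix the definitions.

**Definition (insertion-deletion system).** An insertion-deletion system is a tuple $\gamma=(V,T,A,I,D)$, where $V$ is a finite alphabet, $T\subseteq V$ is the terminal alphabet, $A\subseteq V^*$ is a finite set of axioms, and $I$, $D$ are finite sets of insertion and deletion rules. A rule is a triple $(u,x,v)$ with $u,v\in V^*$ and $x\in V^+$. An insertion rule $(u,x,v)_{ins}$ allows $w_1uvw_2\Rightarrow w_1uxvw_2$, and a deletion rule $(u,x,v)_{del}$ allows $w_1uxvw_2\Rightarrow w_1uvw_2$. The language generated is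
$$L(\gamma)=\{w\in T^*: \alpha\Rightarrow^* w\text{ for some }\alpha\in A\}.$$

**Definition (size).** We say that $\gamma$ has size $(n,m,m';p,q,q')$ if every insertion rule $(u,x,v)$ satisfies $|x|\le n$, $|u|\le m$, $|v|\le m'$ and every deletion rule $(u,x,v)$ satisfies $|x|\le p$, $|u|\le q$, $|v|\le q'$. (One may also ask that these bounds be attained; we always read them as "at most".) The family of languages generated by such systems is $INS_n^{m,m'}DEL_p^{q,q'}$. A family of systems is computationally complete if it generates every recursively enumerable language.

Systems of size $(1,m,0;1,q,0)$ are the one-sided systems described above. That they are not computationally complete, for any $m,q\ge1$, is stated as a conjecture in "On the Power and Universality of Biologically-inspired Models of Computation". We shall prove it. It is known that for $\max(m,q)\ge2$ all these sizes generate the same family of languages, but we shall not need this.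

First test: with axiom $ab$ and insertion rules $(a,a,\varepsilon)$, $(a,b,\varepsilon)$ we can produce $a^ib$ for every $i\ge1$, and then, inserting after the last $a$, every $a^ib^j$ with $i,j\ge1$. The two exponents are not coupled at all, which agrees with the guess.

Second test, with a deletion: let $V=\{X,a\}$, $T=\{a\}$, axiom $X$, insertion rule $(X,a,\varepsilon)$, deletion rule $(\varepsilon,X,\varepsilon)$. A derivation is $X\Rightarrow Xa\Rightarrow Xaa\Rightarrow aa$, and the language is $\{a\}^*$. This is regular, again as expected.

Third test: let $L_0$ be the language of the system with $V=T=\{c,d,e,f\}$, axiom $c$, no deletion rules, and the insertion rules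
$$(c,d,\varepsilon),\quad (d,c,\varepsilon),\quad (c,e,\varepsilon),\quad (d,f,\varepsilon).$$
Its size is $(1,1,0;0,0,0)$, and here the finite-automaton picture breaks.

**Lemma 1.** For $i,j\ge1$, the word $(cd)^i(fe)^j$ belongs to $L_0$ if and only if $i\ge j$.

*Proof.* Suppose first that $i\ge j$. We have $c\Rightarrow ce\Rightarrow cde\Rightarrow cdfe$. From $(cd)^k(fe)^k$ insert $c$ after the last $d$, then $e$ after that $c$, then $d$ after that $c$, then $f$ after that $d$:
$$(cd)^k(fe)^k\Rightarrow(cd)^kc(fe)^k\Rightarrow(cd)^kce(fe)^k\Rightarrow(cd)^kcde(fe)^k\Rightarrow(cd)^{k}cdfe(fe)^{k}.$$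
The last word is $(cd)^{k+1}(fe)^{k+1}$. So all $(cd)^j(fe)^j$ are generated. From $(cd)^k(fe)^j$, inserting $c$ after the last $d$ and then $d$ after this $c$ gives $(cd)^{k+1}(fe)^j$. Repeating this, we reach every $i\ge j$.

Conversely, consider a derivation of $(cd)^i(fe)^j$. Nothing is ever deleted, so every intermediate word is a scattered subword of the final one. Also, every insertion happens to the right of some letter, so the axiom letter $c$ stays in front. Hence every intermediate word is $uv$ with $u\in c\{c,d\}^*$ and $v\in\{e,f\}^*$. A letter $e$ or $f$ is inserted immediately after a letter $c$ or $d$ respectively, and that letter lies in $u$. Since the new letter must be to the right of all of $u$, it is inserted immediately after the last letter of $u$, that is, at the front of $v$. Therefore the letters of $(fe)^j$ are inserted from right to left, in the order $e,f,e,f,\dots$. At these $2j$ moments the last letter of $u$ is $c,d,c,d,\dots$ in turn. Call these occurrences $g_1,\dots,g_{2j}$. The last letter of $u$ changes only when something is appended to $u$, so $g_{s+1}$ is equal to $g_s$ or lies to its right. As $g_s$ and $g_{s+1}$ carry different letters, $g_{s+1}$ lies strictly to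 the right. So $u$ ends up with at least $2j$ letters, and $2i\ge2j$. $\square$

In particular $L_0$ is not regular. In a finite automaton for $L_0$, two words $(cd)^i$ and $(cd)^j$ with $1\le i<j$ would lead to the same state. Since $(cd)^j(fe)^j\in L_0$, also $(cd)^i(fe)^j$ would be accepted, against Lemma 1.

So the right half does not know only finitely much. It watches the left half grow: at each moment it sees one of finitely many things, but it sees a whole history. It can use this history to bound itself, and here the number of $fe$'s is at most the number of $cd$'s. On the other hand nothing in this system forces the right half to react, and the inequality $i\ge j$ holds in one direction only. This suggests that the right replacement for the guess is an asymmetric statement.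

## An asymmetric exchange property

**Definition (property (X)).** A language $L$ has property (X) if for every infinite sequence of pairs of words $(x_n,y_n)_{n\ge0}$ with $x_ny_n\in L$ for all $n$, there are $i<j$ with $x_jy_i\in L$.

A *later* left half is combined with an *earlier* right half; nothing is asked about $x_iy_j$. Every regular language has (X): by the pigeonhole principle choose $i<j$ such that $x_i$ and $x_j$ lead a finite automaton to the same state; then $x_jy_i$ is accepted because $x_iy_i$ is. Every finite language is regular, so it has (X). The language $L_0$ is compatible with (X) on the pairs $x_n=(cd)^{n+1}$, $y_n=(fe)^{n+1}$, since $x_jy_i=(cd)^{j+1}(fe)^{i+1}\in L_0$ for $i<j$, while $x_iy_j\notin L_0$. So a symmetric version of (X) would be false for one-sided systems.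

**Theorem 2.** Every language generated by a system of size $(1,m,0;p,q,q')$ with $q'\le1$ ($m,p,q$ arbitrary) has property (X).

**Corollary 3.** For all $m,q\ge1$, systems of size $(1,m,0;1,q,0)$ do not generate $\{a^nb^n:n\ge1\}$, hence are not computationally complete. The same holds for sizes $(1,m,0;p,q,1)$, for all $m,p,q$.

*Proof of Corollary 3 from Theorem 2.* Put $x_n=a^{n+1}$ and $y_n=b^{n+1}$. If $\{a^nb^n:n\ge1\}$ had (X), it would contain $a^{j+1}b^{i+1}$ for some $i<j$, and it does not. This language is context-free, so recursively enumerable. $\square$

It remains to prove Theorem 2. Note that deleted words may be long, and deletions may look one letter to the right.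

## Cutting a derivation in two

We prove Theorem 2 for slightly more general rules, since the proof uses nothing else. Fix an alphabet $V$ and finitely many rules of two kinds.

- An insertion rule $(K,z)$, with $K\subseteq V^*$ regular and $z\in V$ a single letter, allows $w'w''\Rightarrow w'zw''$ if $w'\in K$.
- A deletion rule $(K,Z,B)$, with $K\subseteq V^*$ regular, $Z\subseteq V^+$ arbitrary and $B\subseteq V\cup\{\varepsilon\}$, allows $w'zw''\Rightarrow w'w''$ if $w'\in K$, $z\in Z$ and $w''\in BV^*$.

The condition $w''\in BV^*$ says that the first letter of $w''$ is in $B$, unless $\varepsilon\in B$, when it says nothing. An ordinary rule $(u,z,\varepsilon)_{ins}$ with $|z|=1$ is the rule $(V^*u,z)$, and an ordinary rule $(u,z,v)_{del}$ with $|v|\le1$ is $(V^*u,\{z\},\{v\})$. So the systems of Theorem 2 are covered.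

**Step 1: what the right half can see.** This step makes precise the finite amount of information visible across a cut at one moment. We want an equivalence relation $\sim$ on $V^*$ of finite index such that $w\sim w'$ implies $wr\sim w'r$ for all $r$ (a *right congruence*), and such that every $K$ occurring in a rule is a union of $\sim$-classes. To get one, choose a complete deterministic finite automaton for each of the finitely many $K$, and let $w\sim w'$ if $w$ and $w'$ lead to the same state in each of these automata. There are finitely many state tuples. The state after $wr$ is determined by the state after $w$. Whether $w\in K$ is determined by the state of the automaton for $K$.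

For ordinary rules with left contexts of length at most $k$ there is a more concrete choice: $w\sim w'$ if both have the same suffix of length $k$, where a word shorter than $k$ counts as its own suffix. For instance, with $k=1$ and the system of $L_0$, all words ending in $c$ form a class, all words ending in $d$ form another, and so on, with $\varepsilon$ alone in its class.

Write $[w]$ for the class of $w$ and $Q=V^*/{\sim}$, a finite set.

**Step 2: steps of the left half.** This step describes the moves of the left half that need no knowledge of the right half. Write $l\rhd l'$ if one of the following holds.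

- $l=w'p$, $l'=w'zp$ and $w'\in K$, for an insertion rule $(K,z)$.
- $l=w'zp$, $l'=w'p$, $w'\in K$, $z\in Z$, $p\ne\varepsilon$ and $p\in BV^*$, for a deletion rule $(K,Z,B)$.

Then the following holds.

(L) *If $l\rhd l'$, then $lr\Rightarrow l'r$ for every word $r$.*

For an insertion this is immediate, with $w''=pr$. For a deletion, again $w''=pr$, and $p\in BV^*$ gives $pr\in BV^*$. The point of (L) is the phrase "for every word $r$".

**Step 3: steps of the right half.** This step describes the moves of the right half when the left half is known only up to $\sim$. For $\kappa\in Q$ write $r\vdash_\kappa r'$ if one of the following holds.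

- $r=ps$, $r'=pzs$ and $lp\in K$ for $l\in\kappa$, for an insertion rule $(K,z)$.
- $r=pzs$, $r'=ps$, $lp\in K$ for $l\in\kappa$, $z\in Z$ and $s\in BV^*$, for a deletion rule $(K,Z,B)$.

The condition "$lp\in K$" does not depend on which $l\in\kappa$ we take: if $l\sim l_1$ then $lp\sim l_1p$, and $K$ is a union of classes. Hence:

(R) *If $r\vdash_\kappa r'$ and $[l]=\kappa$, then $lr\Rightarrow lr'$.*

**Step 4: every derivation splits.** This step shows that, wherever we cut the final word, the cut can be traced back to the start so that each step of the derivation is a left step or a right step.

**Lemma 4 (cut lemma).** Let $w_0\Rightarrow w_1\Rightarrow\dots\Rightarrow w_N=xy$. Then there are factorizations $w_t=l_tr_t$ $(0\le t\le N)$ with $l_N=x$ and $r_N=y$ such that for each $t<N$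

- either $l_t\rhd l_{t+1}$ and $r_t=r_{t+1}$,
- or $l_t=l_{t+1}$ and $r_t\vdash_{[l_t]}r_{t+1}$.

*Proof.* We construct the factorizations backwards in time, starting from $l_N=x$, $r_N=y$. Let $w_{t+1}=l_{t+1}r_{t+1}$ be given.

Suppose the step from $w_t$ to $w_{t+1}$ is an insertion: $w_t=w'w''$, $w_{t+1}=w'zw''$, $w'\in K$. Since $z$ is a single letter, the cut in $w_{t+1}$ cannot be inside $z$: either $|l_{t+1}|\ge|w'z|$ or $|l_{t+1}|\le|w'|$.

- If $|l_{t+1}|\ge|w'z|$, write $l_{t+1}=w'zp$ and $w''=p\,r_{t+1}$. Put $l_t=w'p$ and $r_t=r_{t+1}$. Then $l_tr_t=w'w''=w_t$ and $l_t\rhd l_{t+1}$.
- If $|l_{t+1}|\le|w'|$, write $w'=l_{t+1}p$ and $r_{t+1}=pzw''$. Put $l_t=l_{t+1}$ and $r_t=pw''$. Then $l_tr_t=w_t$, and since $l_tp=w'\in K$, we have $r_t\vdash_{[l_t]}r_{t+1}$.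

Suppose the step is a deletion: $w_t=w'zw''$, $w_{t+1}=w'w''$, $w'\in K$, $z\in Z$, $w''\in BV^*$.

- If $|l_{t+1}|\le|w'|$, write $w'=l_{t+1}p$ and $r_{t+1}=pw''$. Put $l_t=l_{t+1}$ and $r_t=pzw''$. Then $l_tr_t=w_t$, and since $l_tp=w'\in K$ and $w''\in BV^*$, we have $r_t\vdash_{[l_t]}r_{t+1}$.
- If $|l_{t+1}|>|w'|$, write $l_{t+1}=w'p$ with $p\ne\varepsilon$ and $w''=p\,r_{t+1}$. Put $l_t=w'zp$ and $r_t=r_{t+1}$, so that $l_tr_t=w_t$. We need $p\in BV^*$. If $\varepsilon\in B$, this is clear. Otherwise the first letter of $w''$ is in $B$, and as $p\ne\varepsilon$, this is the first letter of $p$. Hence $l_t\rhd l_{t+1}$. $\square$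

One choice deserves attention. When a deletion happens exactly at the cut ($|l_{t+1}|=|w'|$), the deleted word $z$ is put into the *right* half. Its left context is then read across the cut, which is allowed, and its one letter of right context lies inside the right half. This is why deletions may look one letter to the right.

Here are two examples. For $c\Rightarrow ce\Rightarrow cde\Rightarrow cdfe$ in the system of $L_0$, cut the last word as $cd\,|\,fe$. The lemma gives
$$c\,|\,\varepsilon,\qquad c\,|\,e,\qquad cd\,|\,e,\qquad cd\,|\,fe,$$
a right step while the left half is $c$, a left step, and a right step while the left half is $cd$. For $X\Rightarrow Xa\Rightarrow Xaa\Rightarrow aa$ in the second test system, the cut $a\,|\,a$ of the last word is traced back to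
$$X\,|\,\varepsilon,\qquad X\,|\,a,\qquad Xa\,|\,a,\qquad a\,|\,a,$$
a right step followed by two left steps, the second of which deletes $X$ (here $w'=\varepsilon$, $p=a$).

## Traces of the left half and Higman's lemma

Let a sequence $(x_n,y_n)$ with $x_ny_n\in L$ be given, and split a derivation of each $x_ny_n$.

The first thing to try is the argument for regular languages: choose $i<j$ with $[x_i]=[x_j]$ and exchange the right halves. This fails at a precise place. The right steps that built $y_i$ were made while the left half was at *earlier* stages, and (R) needs the class of the left half at the moment of each step, not the final class. Indeed, in $L_0$ with the suffix of length $1$, all words $(cd)^n$, $n\ge1$, have the same class, and yet $(cd)^i(fe)^j\notin L_0$ for $i<j$.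

So we record the whole sequence of classes $[l]$ through which the left half goes, its *trace*, a word over the finite alphabet $Q$. If two derivations have equal traces and start from the same cut axiom, the right halves can be exchanged in both directions by (L) and (R), as will be clear from the proof below. But there are infinitely many words over $Q$, so the pigeonhole principle does not supply equal traces. This is a real obstacle: for $x_n=(cd)^{n+1}$, $y_n=(fe)^{n+1}$ in $L_0$, equal traces for some $i\neq j$ would give $x_iy_j$ and $x_jy_i$ both in $L_0$ (the axiom $c$ must be cut as $c\,|\,\varepsilon$, because in this system an empty left half stays empty). That contradicts Lemma 1. For the derivations given in the proof of Lemma 1, the trace of the left half of $(cd)^n(fe)^n$ is, writing $c$ and $d$ for the classes of words ending in $c$ and $d$, the word $(cd)^n$. These are pairwise different.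

The way past this is to see that equality is more than we need. The right half is never obliged to move. If the left half goes through additional classes, the right half may wait until the class it needs shows up. So to run the right half of derivation $i$ beside the left half of derivation $j$, it is enough that the trace of $i$ is a *scattered subword* of the trace of $j$: it is obtained from it by erasing letters. (For example, $cd$ is a scattered subword of $cecfd$, but not of $dc$.) For this relation there is a substitute for the pigeonhole principle (Higman 1952).

**Higman's lemma.** For every infinite sequence $\tau_0,\tau_1,\dots$ of words over a finite alphabet there are $i<j$ such that $\tau_i$ is a scattered subword of $\tau_j$.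

Over a one-letter alphabet this says only that a sequence of natural numbers cannot be strictly decreasing forever. In the example above, $(cd)^i$ is a scattered subword of $(cd)^j$ for every $i<j$. The lemma yields the shorter history first, and this is the direction in property (X): the earlier right half moves to the later left half.

We also need the initial halves to fit. The axiom set of a system is finite, and then it is enough to apply the pigeonhole principle to the finitely many ways of cutting an axiom. The argument works for any axiom set with (X), if we use Ramsey's theorem: when the pairs $i<j$ of natural numbers are colored with two colors, there is an infinite set of numbers all of whose pairs have the same color.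

**Lemma 5.** If $L$ has (X) and $x_ny_n\in L$ for all $n$, then there is an infinite $N\subseteq\mathbb N$ with $x_jy_i\in L$ for all $i<j$ in $N$.

*Proof.* Color the pair $i<j$ by whether $x_jy_i\in L$. Ramsey's theorem gives an infinite $N$ all of whose pairs have the same color. If this color were "$x_jy_i\notin L$", the subsequence $(x_n,y_n)_{n\in N}$ would violate (X). $\square$

**Theorem 6.** Let $A\subseteq V^*$ have property (X). Then the set $S$ of all words derivable from words of $A$, by finitely many rules of the two general kinds $(K,z)$ and $(K,Z,B)$ above, has property (X).

*Proof.* Let $x_ny_n\in S$ for all $n\ge0$.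

**Step 1: splitting.** We bring each derivation into a form in which the trace can be read off. For each $n$ fix a derivation from some $\alpha_n\in A$ to $x_ny_n$ and apply Lemma 4. This gives an initial factorization $\alpha_n=\lambda_n\rho_n$. Let $h_n$ be the number of left steps in the split derivation. The left half goes through words
$$\lambda_n=l_n^0\rhd l_n^1\rhd\cdots\rhd l_n^{h_n}=x_n. \tag{1}$$
Between two consecutive left steps, and also before the first and after the last, there may be any number of right steps, possibly none. Put $r_n^0=\rho_n$, and let $r_n^{s+1}$ be the right half at the end of the stage during which the left half is $l_n^s$. The right half does not change in a left step, so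
$$r_n^s\ \vdash^*_{[l_n^s]}\ r_n^{s+1}\quad(0\le s\le h_n),\qquad r_n^0=\rho_n,\quad r_n^{h_n+1}=y_n. \tag{2}$$
The trace is $\tau_n=[l_n^0][l_n^1]\cdots[l_n^{h_n}]\in Q^*$.

**Step 2: choosing $i<j$.** We arrange that the initial halves fit and that the traces are comparable. We have $\lambda_n\rho_n\in A$ for all $n$. As $A$ has (X), Lemma 5 allows us to pass to an infinite subsequence in which $\lambda_j\rho_i\in A$ whenever $i<j$. (If $A$ is finite, we may instead pass to a subsequence on which the pair $(\lambda_n,\rho_n)$ is constant.) By Higman's lemma, applied to the traces of this subsequence, there are $i<j$ in it such that $\tau_i$ is a scattered subword of $\tau_j$. That is, there is a strictly increasing map $\varphi:\{0,\dots,h_i\}\to\{0,\dots,h_j\}$ with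
$$[l_i^s]=[l_j^{\varphi(s)}]\qquad(0\le s\le h_i). \tag{3}$$

**Step 3: running right half $i$ beside left half $j$.** We derive $x_jy_i$. Start from $\lambda_j\rho_i=l_j^0r_i^0\in A$. By (L), used along (1) for $n=j$, we derive $l_j^{\varphi(0)}r_i^0$: the right half waits. Then, for $s=0,1,\dots,h_i$ in turn, do the following.

- By (2) we have $r_i^s\vdash^*_{[l_i^s]}r_i^{s+1}$, and by (3) the class is $[l_i^s]=[l_j^{\varphi(s)}]$. So (R) gives $l_j^{\varphi(s)}r_i^s\Rightarrow^*l_j^{\varphi(s)}r_i^{s+1}$.
- If $s<h_i$, then $\varphi(s)<\varphi(s+1)$, and (L) gives $l_j^{\varphi(s)}r_i^{s+1}\Rightarrow^*l_j^{\varphi(s+1)}r_i^{s+1}$.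

After $s=h_i$ we have reached $l_j^{\varphi(h_i)}r_i^{h_i+1}$. The left half finishes alone: by (L),
$$l_j^{\varphi(h_i)}r_i^{h_i+1}\Rightarrow^*l_j^{h_j}r_i^{h_i+1}=x_jy_i.$$
So $x_jy_i\in S$, with $i<j$. $\square$

*Proof of Theorem 2.* Let $A$ be the finite axiom set. It has (X): its words have only finitely many factorizations, so in any sequence $(x_n,y_n)$ with $x_ny_n\in A$ there are $i<j$ with $(x_i,y_i)=(x_j,y_j)$, and then $x_jy_i=x_iy_i\in A$. By Theorem 6 the set $S$ of all derivable words has (X). The language is $L=S\cap T^*$. If $x_ny_n\in L$ for all $n$, then (X) for $S$ gives $i<j$ with $x_jy_i\in S$. As $x_jy_j$ and $x_iy_i$ are in $T^*$, so are $x_j$ and $y_i$, and $x_jy_i\in L$. $\square$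

This proves Corollary 3, and with it the conjecture. In the same way, none of the following languages is generated by a system of size $(1,m,0;p,q,q')$ with $q'\le1$. In each case the named pairs violate (X); always $i<j$.

- $\{a^nb^r:n\le r\}$: take $x_n=a^n$, $y_n=b^n$. Then $x_jy_i=a^jb^i$ with $j>i$.
- The palindromes over $\{a,b\}$: take $x_n=a^nb$, $y_n=a^n$. Then $x_jy_i=a^jba^i$ is not a palindrome.
- $\{ww:w\in\{a,b\}^*\}$: take $x_n=y_n=a^nb$. If $x_jy_i=a^jba^ib$ were $ww$, then $w$ would contain exactly one $b$ and end with it, so $w=a^kb$ and $j=k=i$.
- The Dyck language over one pair of brackets $a,b$: take $x_n=a^n$, $y_n=b^n$. Then $a^jb^i$ is not balanced.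

## Three places where the cut lemma breaks, and three counterexamples

The proof of Lemma 4 used three restrictions.

- Inserted words have length $1$, because the cut must not fall inside an inserted word.
- Insertions have no right context. If a letter $z$ is inserted just left of the cut, it belongs to the left half, and a right context would have to be read in the right half.
- Deletions have right context of length at most $1$. If $w''=p\,r_{t+1}$ with $|p|=1$, two letters of context would have one letter on each side of the cut.

None of these can be dropped.

**Theorem 7.** Let $n,m,p\ge1$ and $m',q,q'\ge0$. All languages of size (at most) $(n,m,m';p,q,q')$ have (X) if and only if $n=1$, $m'=0$ and $q'\le1$.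

*Proof.* The "if" part is Theorem 2. For "only if" we give, for each of the conditions $n\ge2$, $m'\ge1$, $q'\ge2$, a language of the given size without (X).

**Case (a): $n\ge2$.** The purpose is to insert a word across the cut. Take axiom $\varepsilon$, the single rule $(\varepsilon,ab,\varepsilon)_{ins}$, and $T=\{a,b\}$. Every generated word has as many $a$'s as $b$'s, and every $a^nb^n$ is generated by always inserting in the middle. So $x_n=a^n$, $y_n=b^n$ violate (X): for $i<j$ the word $a^jb^i$ has more $a$'s than $b$'s.

**Case (b): $m'\ge1$.** The purpose is to let the left half watch the right half. Reverse the axioms of the system of $L_0$, and replace each rule $(u,x,v)$ by $(v^R,x^R,u^R)$, where $w^R$ is $w$ written backwards. The new system generates the mirror image $L_0^R$ and has size $(1,0,1;0,0,0)$. By Lemma 1, for $i,j\ge1$,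
$$(ef)^j(dc)^i\in L_0^R\quad\text{if and only if}\quad i\ge j.$$
Put $x_n=(ef)^{n+1}$ and $y_n=(dc)^{n+1}$. Then $x_ny_n\in L_0^R$ for all $n$, but $x_jy_i=(ef)^{j+1}(dc)^{i+1}\notin L_0^R$ for $i<j$.

**Case (c): $q'\ge2$.** The purpose is to make the left half wait: it carries a marker that can be deleted only after the right half has responded. Let $V=\{c,d,e,f,C,D\}$, $T=\{c,d,e,f\}$, with axiom $C$, insertion rules
$$(C,c,\varepsilon),\ (D,d,\varepsilon),\ (c,e,\varepsilon),\ (d,f,\varepsilon),\ (c,D,\varepsilon),\ (d,C,\varepsilon),$$
and deletion rules $(\varepsilon,C,ce)$, $(\varepsilon,D,df)$. The size is $(1,1,0;1,0,2)$, which is allowed because $m,p\ge1$. Call the language $L_1$.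

First, all $(cd)^k(fe)^k$ with $k\ge1$ are in $L_1$. For $k=1$,
$$C\Rightarrow Cc\Rightarrow Cce\Rightarrow ce\Rightarrow cDe\Rightarrow cDde\Rightarrow cDdfe\Rightarrow cdfe.$$
To increase $k$ by one, look at the border $\cdots d\,|\,fe\cdots$ in $(cd)^k(fe)^k$ and derive
$$d\,fe\cdots\Rightarrow dC\,fe\cdots\Rightarrow dCc\,fe\cdots\Rightarrow dCce\,fe\cdots\Rightarrow dce\,fe\cdots.$$
Then apply to the new $ce$ the steps used before,
$$ce\cdots\Rightarrow cDe\cdots\Rightarrow cDde\cdots\Rightarrow cDdfe\cdots\Rightarrow cdfe\cdots,$$
which gives $(cd)^{k}cdfe(fe)^k=(cd)^{k+1}(fe)^{k+1}$.

Next we show: *if $(cd)^j(fe)^i\in L_1$ with $i,j\ge1$, then $i\ge j$.* Fix a derivation. Lower-case letters are never deleted, and the relative order of letters never changes. Let $\ell_1,\dots,\ell_{2j}$ be the letters of the prefix $(cd)^j$ of the final word. The axiom contains no lower-case letter, so each $\ell_s$ was inserted immediately to the right of an occurrence $X_s$ of a capital letter, with $X_s=C$ if $\ell_s=c$ and $X_s=D$ if $\ell_s=d$. As the final word has no capital letters, $X_s$ is deleted at some later time $t_s$. At that time $X_s$ is immediately followed by two letters $g\,h_s$, where $gh_s=ce$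 if $X_s=C$ and $gh_s=df$ if $X_s=D$.

In the final word all letters $c,d$ precede all letters $e,f$. Since lower-case letters survive in the same order, the same is true of the lower-case letters present at time $t_s$. So no letter $c$ or $d$ is to the right of $h_s$, and $g$ is the only letter $c$ or $d$ to the right of $X_s$. But $\ell_s$ is present at time $t_s$ and lies to the right of $X_s$. Hence $g=\ell_s$. Thus at time $t_s$ the letter $\ell_s$ is the rightmost among the letters $c,d$. Moreover $h_s$ is the leftmost among the letters $e,f$: between $\ell_s$ and $h_s$ there is nothing, and to the left of $\ell_s$ there is no $e$ or $f$.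

Now let $s<2j$. The letter $\ell_{s+1}$ is to the right of $\ell_s$, so it is not present at time $t_s$ and is inserted later. Its marker $X_{s+1}$ is deleted later still, so $t_s<t_{s+1}$. Since the letters $e,f$ are never deleted, the leftmost of them can only move to the left in time. So $h_{s+1}$ is equal to $h_s$ or lies to its left. The letters $h_1,h_2,\dots$ are $e,f,e,f,\dots$, so $h_{s+1}\ne h_s$, and $h_{s+1}$ is strictly to the left of $h_s$. Hence $h_1,\dots,h_{2j}$ are $2j$ distinct occurrences among the $2i$ letters $e,f$ of the final word, and $2i\ge2j$.

So $x_n=(cd)^{n+1}$, $y_n=(fe)^{n+1}$ violate (X) for $L_1$: we have $x_ny_n\in L_1$, but for $i<j$ the word $x_jy_i=(cd)^{j+1}(fe)^{i+1}$ is not in $L_1$. $\square$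

## Left-sided against right-sided systems

Lemma 1 and Theorem 2 together separate the two orientations.

**Corollary 8.** For all $m,m_1\ge1$ and $p,q,p_1,q_1\ge0$, the families $INS_1^{m,0}DEL_p^{q,0}$ and $INS_1^{0,m_1}DEL_{p_1}^{0,q_1}$ are incomparable.

*Proof.* The language $L_0$ is in the first family, and $L_0^R$ is in the second. By case (b) above, $L_0^R$ lacks (X), so by Theorem 2 it is not in the first family. If $L_0$ were in the second family, mirroring the system would put $L_0^R$ into $INS_1^{m_1,0}DEL_{p_1}^{q_1,0}$, and $L_0^R$ would have (X) by Theorem 2, a contradiction. $\square$

## Closure properties of (X)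

One may ask whether $\{a^nb^n\}$ becomes available if the generated languages are processed further, for instance by filtering with a regular language and erasing some letters. It does not.

**Theorem 9.** The class $\mathcal X$ of languages with property (X) contains all regular languages and is closed under union, intersection, concatenation, Kleene star, homomorphisms (erasing allowed) and inverse homomorphisms. Consequently, the smallest class that contains all languages of Theorem 2 and is closed under these operations does not contain $\{a^nb^n:n\ge1\}$.

*Proof.* Throughout, $(x_n,y_n)$ is a sequence with $x_ny_n$ in the language considered. We may pass to an infinite subsequence at any time, since $i<j$ in a subsequence are $i<j$ in the original order.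

**Regular languages.** This was shown after the definition of (X): take $i<j$ such that $x_i$ and $x_j$ lead to the same state; then $x_jy_i$ is accepted.

**Union of $L_1,L_2\in\mathcal X$.** For infinitely many $n$ the word $x_ny_n$ is in the same one of the two languages. Apply (X) for that language.

**Intersection.** By Lemma 5 for $L_1$, pass to a subsequence in which $x_jy_i\in L_1$ for *all* $i<j$. Then (X) for $L_2$ on this subsequence gives $i<j$ with $x_jy_i\in L_2$ as well.

**Concatenation.** Write $x_ny_n$ as a word of $L_1$ followed by a word of $L_2$. The border between them is inside or at an end of $x_n$, or it is inside $y_n$ or at its end. For infinitely many $n$ the same one of the following two cases holds.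

- $x_n=u_nx_n'$ with $u_n\in L_1$ and $x_n'y_n\in L_2$. By (X) for $L_2$ there are $i<j$ with $x_j'y_i\in L_2$, and $x_jy_i=u_jx_j'y_i\in L_1L_2$.
- $y_n=y_n'v_n$ with $x_ny_n'\in L_1$ and $v_n\in L_2$. By (X) for $L_1$ there are $i<j$ with $x_jy_i'\in L_1$, and $x_jy_i=x_jy_i'v_i\in L_1L_2$.

**Star.** The word $x_ny_n\in L^*$ is a product of words of $L$, and the cut between $x_n$ and $y_n$ is inside one factor or at an end of factors. So $x_n=u_nx_n'$ and $y_n=y_n'v_n$ with $u_n,v_n\in L^*$ and $x_n'y_n'\in L\cup\{\varepsilon\}$. The language $L\cup\{\varepsilon\}$ is in $\mathcal X$ by the cases of union and regular languages. So $x_j'y_i'\in L\cup\{\varepsilon\}$ for some $i<j$, and $x_jy_i=u_jx_j'y_i'v_i\in L^*$.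

**Homomorphism $h$.** Let $x_ny_n=h(w_n)$ with $w_n\in L$. Let $w_n'$ be the longest prefix of $w_n$ with $|h(w_n')|\le|x_n|$. If equality holds, then $w_n=w_n'w_n''$ with $h(w_n')=x_n$ and $h(w_n'')=y_n$. Otherwise $w_n=w_n'aw_n''$ for a letter $a$ whose image crosses the cut: $x_n=h(w_n')r$, $y_n=s\,h(w_n'')$ and $rs=h(a)$. There are finitely many types (the first one, or a triple $(a,r,s)$), so we may assume that the type is constant. In the first type, apply (X) for $L$ to the pairs $(w_n',w_n'')$: for some $i<j$ the word $w_j'w_i''$ is in $L$, and its image is $x_jy_i$. In the second type, apply (X) to the pairs $(w_n'a,w_n'')$: for some $i<j$ the word $w_j'aw_i''$ is in $L$, and its image is $h(w_j')\,rs\,h(w_i'')=x_jy_i$.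

**Inverse homomorphism.** If $h(x_ny_n)\in L$ for all $n$, apply (X) for $L$ to $(h(x_n),h(y_n))$. For some $i<j$ we get $h(x_jy_i)=h(x_j)h(y_i)\in L$.

**The last statement.** By Theorem 2, $\mathcal X$ contains all the languages named there, and $\mathcal X$ is closed under the operations. But $\{a^nb^n:n\ge1\}\notin\mathcal X$, as we saw in the proof of Corollary 3. $\square$

## Property (X) through finitely many right factors

Property (X) can also be stated without sequences. For a set $Y$ of words put
$$LY^{-1}=\{x:\ xy\in L\text{ for some }y\in Y\}.$$
For example, if $L=\{a^nb^n:n\ge1\}$ and $Y=\{b^n:n\ge1\}$, then $a^n\in LY^{-1}$ for every $n\ge1$, while for finite $F\subseteq Y$ only finitely many $a^n$ are in $LF^{-1}$.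

**Proposition 10.** A language $L$ has (X) if and only if for every set $Y$ of words there is a finite $F\subseteq Y$ with $LY^{-1}=LF^{-1}$.

*Proof.* Suppose the condition on sets holds, and let $x_ny_n\in L$ for all $n$. Put $Y=\{y_n:n\ge0\}$, take $F$ as in the condition, and choose $N$ with $F\subseteq\{y_0,\dots,y_N\}$. Since $x_{N+1}y_{N+1}\in L$, we have $x_{N+1}\in LY^{-1}=LF^{-1}$. So $x_{N+1}y_i\in L$ for some $i\le N$, and the pair $i<N+1$ is as required in (X).

Conversely, suppose that for some $Y$ no finite $F\subseteq Y$ works. Choose $x_n$ and $y_n\in Y$ inductively. Given $y_0,\dots,y_{n-1}\in Y$, the set $\{y_0,\dots,y_{n-1}\}$ is a finite subset of $Y$, so there is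
$$x_n\in LY^{-1}\setminus L\{y_0,\dots,y_{n-1}\}^{-1}.$$
Choose $y_n\in Y$ with $x_ny_n\in L$. Then $x_ny_n\in L$ for all $n$, but $x_jy_i\notin L$ for all $i<j$, which contradicts (X). $\square$
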